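\title{Distinct squares in a binary word with a given number of $b$'s}

\begin{abstract}
We prove that a word of length $n$ over $\{a,b\}$ with exactly $k\ge 2$ occurrences of $b$ contains at most $\frac{2k-1}{2k+2}\,n$ distinct squares. This confirms a conjecture stated for $k\le\lfloor n/2\rfloor$, and that restriction turns out not to be needed. Equality holds only for an explicit family with $k=2$, and the constant is optimal for each fixed $k$. The proof charges squares to linearly independent cycles in the Rauzy graphs of the word and identifies cycles that no square uses. This gives a bound in terms of the longest runs of each letter, from which the theorem follows by an elementary computation.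
\end{abstract}

\section{Introduction}

We consider finite words over the alphabet $\{a,b\}$. The length of a word $w$ is $|w|$, and a \emph{factor} of $w$ is a block of consecutive letters of $w$. A \emph{square} is a word $uu$ with $u$ nonempty. We write $\mathrm{Sq}(w)$ for the set of squares that are factors of $w$ and $\#\mathrm{Sq}(w)$ for its size; a square is counted once, however often it occurs. For example, $\mathrm{Sq}(aababa)=\{aa,\,abab,\,baba\}$.

How large can $\#\mathrm{Sq}(w)$ be when the length $n$ and the number $k$ of $b$'s are prescribed? Such a word has the form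
\begin{equation}\label{eq:form}
w=a^{r_0}\,b\,a^{r_1}\,b\cdots b\,a^{r_k},\qquad r_i\ge 0,\qquad n=k+r_0+\dots+r_k .
\end{equation}
Think of $k$ as fixed and $n$ as large. The squares without $b$ are $a^2,a^4,\dots$, about half of the largest exponent in number. A square with two $b$'s has the form $a^iba^{r}ba^{r-i}$, where $r$ is one of the $k-1$ interior exponents $r_1,\dots,r_{k-1}$. Each value of $r$ gives at most $r+1$ such squares, and two equal interior exponents draw on the same supply. This suggests taking the exponents pairwise distinct but all close to $n/(k+1)$, which produces about $(k-1+\frac12)\frac{n}{k+1}=\frac{2k-1}{2k+2}n$ squares. It was conjectured in \cite{conj} that this quantity is an upper bound with no error term: for $k\ge2$, every nonempty binary word $w$ of length $n$ with $k$ $b$'s, where $k\le\lfloor n/2\rfloor$, satisfies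
\begin{equation}\label{eq:conj}
\#\mathrm{Sq}(w)\le\frac{2k-1}{2k+2}\,n .
\end{equation}
The hypothesis $k\le\lfloor n/2\rfloor$ says that $b$ is the rarer letter. Since $\frac{2k-1}{2k+2}=1-\frac{3}{2k+2}$ increases with $k$, the rarer letter gives the stronger statement.

The count above does not prove \eqref{eq:conj}. It ignores squares with four or more $b$'s, which appear when exponents repeat; it ignores very unequal exponents; and \eqref{eq:conj} leaves no room for lower-order terms. We prove the conjecture in full range and determine the cases of equality. The \emph{reversal} of a word is the word read from right to left.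

\begin{theorem}\label{thm:main}
Let $k\ge2$. Every word $w$ over $\{a,b\}$ of length $n$ with exactly $k$ $b$'s satisfies \eqref{eq:conj}. Equality holds if and only if $k=2$ and $w$ or its reversal equals $a^Mba^mba^m$ with $M\ge m\ge0$ and $M$ even. In particular the inequality is strict for all $k\ge3$.
\end{theorem}

\begin{proposition}\label{prop:sharp}
For every $k\ge2$ and $n\ge k(k+3)/2$ there is a word of length $n$ with $k$ $b$'s, and $k\le n/2$, that has more than $\frac{2k-1}{2k+2}n-\frac{7k}{4}$ distinct squares. Hence the constant $\frac{2k-1}{2k+2}$ is optimal for each fixed $k$.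
\end{proposition}

The restriction $k\ge2$ is necessary: $aab$ has $k=1$ and one square, and $1>\frac14\cdot3$.

Inequality \eqref{eq:conj} says that the \emph{deficit} $n-\#\mathrm{Sq}(w)$ is at least $\frac32\cdot\frac{n}{k+1}$. Now $\frac{n}{k+1}$ is roughly the average exponent in \eqref{eq:form}, so it is enough to bound the deficit from below by half of the largest exponent plus the second largest, with the correct constant term. The next theorem does this, and it does not mention $k$. A \emph{run} of a letter $x$ in $w$ is an occurrence of a power $x^j$, $j\ge1$, that is neither preceded nor followed by $x$. A nonempty word is \emph{primitive} if it is not of the form $v^j$ with $j\ge2$.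

\begin{theorem}\label{thm:runs}
Let $w$ be a word of length $n$ over $\{a,b\}$ that contains both letters. Let $M\ge M_2$ be the two largest lengths of runs of $a$ in $w$, with $M_2=0$ if there is only one run, and let $R\ge R_2$ be the same for $b$. Put $\varepsilon(w)=1$ if $w$ has a factor $vvv$ with $v$ primitive and $|v|\ge2$, and $\varepsilon(w)=0$ otherwise. Then
\[
\#\mathrm{Sq}(w)\le n-\lceil M/2\rceil-\lceil R/2\rceil-\max(M_2,R_2)-\varepsilon(w).
\]
\end{theorem}

The proof uses cycle spaces of Rauzy graphs, in the spirit of Brlek and Li \cite{BL}; every lemma that we need is proved below. The word $w$ determines graphs $\Gamma_1,\dots,\Gamma_{n-1}$ whose cycle spaces have total dimension $n-2$ (Section~\ref{sec:rauzy}). Periodic factors of $w$ trace cycles in these graphs, and these cycles are linearly independent (Section~\ref{sec:indep}). There are at least as many such cycles as there are squares (Section~\ref{sec:levels}). Each negative term in Theorem~\ref{thm:runs} records dimensions that squares leave unused. Sections \ref{sec:ineq} and \ref{sec:eq} deduce Theorem~\ref{thm:main}. We begin with the direct counts, which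 give Proposition~\ref{prop:sharp}.

\section{Squares with at most two $b$'s}\label{sec:few}

\begin{lemma}\label{lem:few}
Let $w$ be as in \eqref{eq:form} and let $M=\max_i r_i$.
\begin{enumerate}
\item[(a)] Every square contains an even number of $b$'s.
\item[(b)] The word $w$ has exactly $\lfloor M/2\rfloor$ squares without $b$.
\item[(c)] The squares of $w$ with exactly two $b$'s are the words $a^iba^{i+j}ba^j$, $i,j\ge0$, for which some index $s$ with $0<s<k$ satisfies $r_s=i+j$, $i\le r_{s-1}$ and $j\le r_{s+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
The square $uu$ has twice as many $b$'s as $u$, and $a^{2j}$ is a factor of $w$ exactly when $2j\le M$. If $uu$ has two $b$'s, then $u=a^iba^j$ and $uu=a^iba^{i+j}ba^j$. In an occurrence of this word the two $b$'s are consecutive $b$'s of $w$, so they enclose some $a^{r_s}$ with $0<s<k$, and the outer powers of $a$ must fit into $a^{r_{s-1}}$ and $a^{r_{s+1}}$. Conversely, these conditions give an occurrence.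
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Divide $n-k(k+3)/2$ by $k+1$ to write $n=(k+1)m+\frac{k(k+3)}2+c$ with $m\ge0$ and $0\le c\le k$. Take consecutive exponents and put the remainder into the last one:
\[
w=a^{m}\,b\,a^{m+1}\,b\cdots b\,a^{m+k-1}\,b\,a^{m+k+c}.
\]
This word has $k$ $b$'s and length $k+(k+1)m+\frac{k(k+1)}2+c=n$. Also $n\ge k(k+3)/2\ge2k$.

Let $0<s<k$ and $q=r_s=m+s$. Then $r_{s-1}=q-1$ and $r_{s+1}>q$, so Lemma~\ref{lem:few}(c) gives the $q$ squares $a^iba^qba^{q-i}$ with $0\le i\le q-1$. Different pairs $(q,i)$ give different words. Adding the powers of $a$ and using $\lfloor x/2\rfloor\ge(x-1)/2$ for integers $x$, we get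
\[
\#\mathrm{Sq}(w)\ge\sum_{s=1}^{k-1}(m+s)+\Big\lfloor\frac{m+k+c}2\Big\rfloor
\ge(k-1)m+\frac{k(k-1)}2+\frac{m+k-1}2=\Big(k-\frac12\Big)m+\frac{k^2-1}2 .
\]
On the other hand,
\[
\frac{2k-1}{2k+2}\,n=\Big(k-\frac12\Big)m+\frac{(2k-1)k(k+3)}{4(k+1)}+\frac{2k-1}{2k+2}\,c .
\]
Since $(2k-1)k(k+3)=2k^3+5k^2-3k$ and $2(k^2-1)(k+1)=2k^3+2k^2-2k-2$, subtracting gives
\[
\frac{2k-1}{2k+2}\,n-\#\mathrm{Sq}(w)\le\frac{3k^2-k+2}{4(k+1)}+\frac{2k-1}{2k+2}\,c<\frac{3k}4+k=\frac{7k}4,
\]
because $3k^2-k+2<3k(k+1)$ and $c\le k$. For fixed $k$ the error $7k/4$ is bounded as $n\to\infty$, so no smaller constant can replace $\frac{2k-1}{2k+2}$.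
\end{proof}

\section{Rauzy graphs and periodic cycles}\label{sec:rauzy}

In Sections \ref{sec:rauzy}--\ref{sec:levels}, $w$ is a word of length $n$ that contains both letters.

\subsection*{The graphs and their cycle spaces}
Let $F_\ell$ be the set of factors of $w$ of length $\ell$ and $C(\ell)=|F_\ell|$. Then $C(n)=1$, and $C(1)=2$ because both letters occur. For $1\le\ell\le n-1$, the \emph{Rauzy graph} $\Gamma_\ell$ is the directed graph with vertex set $F_\ell$ and edge set $F_{\ell+1}$, in which an edge $e$ goes from its prefix $\mathrm{pre}(e)$ of length $\ell$ to its suffix $\mathrm{suf}(e)$ of length $\ell$. We call $\ell$ the \emph{level}. Sliding a window of length $\ell$ along $w$ traces a walk in $\Gamma_\ell$, the \emph{walk of $w$}, which visits every vertex. Hence $\Gamma_\ell$ is connected.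

Define the linear map $\partial:\mathbb Q^{F_{\ell+1}}\to\mathbb Q^{F_\ell}$ by $\partial e=\mathrm{suf}(e)-\mathrm{pre}(e)$, and let $Z_\ell=\ker\partial$ be the \emph{cycle space}. The sum of the edges of a closed walk, with multiplicity, lies in $Z_\ell$, since its image under $\partial$ telescopes. The image of $\partial$ is spanned by the differences of adjacent vertices. By connectedness these span all differences of vertices, that is, the hyperplane of vectors with coordinate sum $0$. So $\partial$ has rank $C(\ell)-1$ and $\dim Z_\ell=C(\ell+1)-C(\ell)+1$. We have no control over the individual dimensions, but their sum telescopes: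
\begin{equation}\label{eq:budget}
\sum_{\ell=1}^{n-1}\dim Z_\ell=C(n)-C(1)+(n-1)=n-2 .
\end{equation}

\subsection*{Primitive words}
Two words are \emph{conjugate} if they have the form $xy$ and $yx$; this is an equivalence relation, and $[u]$ denotes the class of $u$. We use two standard facts.
\begin{enumerate}
\item[(P1)] Every nonempty word is $v^j$ for a unique primitive word $v$ and a unique $j\ge1$.
\item[(P2)] The conjugates of a primitive word $u$ are primitive, and the $|u|$ cyclic shifts of $u$ are pairwise distinct. In particular $yx\ne xy$ if $u=xy$ with $x,y$ nonempty.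
\end{enumerate}
Let $u$ be primitive of length $p$, and let $u^\omega=uuu\cdots$, with positions numbered $0,1,2,\dots$. The factor of $u^\omega$ of a given length at position $i$ depends only on $i$ modulo $p$. Let $u_i$, for $i\in\mathbb Z/p$, be the factor of length $p$ at position $i$; these are the conjugates of $u$. For $\lambda\ge p$ the set $F_\lambda(u^\omega)$ of factors of length $\lambda$ has exactly $p$ elements, one for each $i\in\mathbb Z/p$, because their prefixes $u_i$ are distinct by (P2). This set depends only on $[u]$.

\subsection*{Presence}
A class $[u]$ of primitive words of length $p$ is \emph{present at level $\ell$} if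
\[
p\le\ell\le n-1\qquad\text{and}\qquad F_{\ell+1}(u^\omega)\subseteq F_{\ell+1}.
\]
In that case the factors of length $\ell+1$ of $u^\omega$ at positions $0,1,\dots,p-1$ are the edges of a closed walk in $\Gamma_\ell$: the edge at position $i$ goes from the factor of length $\ell$ at position $i$ to the one at position $i+1$, and position $p$ carries the same factor as position $0$. Therefore
\[
\chi_u=\sum_{e\in F_{\ell+1}(u^\omega)}e\ \in Z_\ell .
\]
We call $\chi_u$ a \emph{periodic cycle}. The link with squares is that a single square $uu$ already contains the factors of length $p+1$ of $u^\omega$ at positions $0,\dots,p-1$, so it makes $[u]$ present at level $p$.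

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=0.95,font=\small]
\node (a) at (0,0) {$a$}; \node (b) at (1.8,0) {$b$};
\node (aa) at (3.4,0) {$aa$}; \node (ab) at (5.1,0) {$ab$}; \node (ba) at (6.9,0) {$ba$};
\node (aab) at (8.5,0) {$aab$}; \node (aba) at (10.4,0) {$aba$}; \node (bab) at (12.4,0) {$bab$};
\path[->,very thick] (a) edge[loop above] node[above] {$aa$} (a)
 (ab) edge[bend left] node[above] {$aba$} (ba) (ba) edge[bend left] node[below] {$bab$} (ab)
 (aba) edge[bend left] node[above] {$abab$} (bab) (bab) edge[bend left] node[below] {$baba$} (aba);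
\path[->,dashed] (a) edge[bend left] node[above] {$ab$} (b) (b) edge[bend left] node[below] {$ba$} (a);
\path[->] (aa) edge node[above] {$aab$} (ab) (aab) edge node[above] {$aaba$} (aba);
\node at (0.9,-1.3) {$\Gamma_1$}; \node at (5.1,-1.3) {$\Gamma_2$}; \node at (10.4,-1.3) {$\Gamma_3$};
\end{tikzpicture}
\caption{The Rauzy graphs $\Gamma_1,\Gamma_2,\Gamma_3$ of $w=aababa$. The three thick cycles are the periodic cycles, one for each of the squares $aa$, $abab$, $baba$. The dashed cycle is the return from one run of $a$ to the next; no square is charged to it.}
\label{fig:example}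
\end{figure}

\begin{example}\label{ex:main}
Let $w=aababa$, so $n=6$. Then $F_2=\{aa,ab,ba\}$, $F_3=\{aab,aba,bab\}$, $F_4=\{aaba,abab,baba\}$, $F_5=\{aabab,ababa\}$. Thus $C(1),\dots,C(6)=2,3,3,3,2,1$ and $\dim Z_1,\dots,\dim Z_5=2,1,1,0,0$, with sum $4=n-2$. Figure~\ref{fig:example} shows the four cycles. The class $[a]$ is present at level $1$, through the loop $aa$, and it has one square. The class $[ab]$ is present at levels $2$ and $3$, and it has the two squares $abab$ and $baba$. The fourth cycle, $ab+ba$ in $\Gamma_1$, is not a periodic cycle of level $1$, because only classes of length $1$ can be present there. So three of the four dimensions are matched with squares and one is lost. This agrees with Theorem~\ref{thm:runs}: here $M=2$, $M_2=R=R_2=1$, $\varepsilon(w)=0$, and the bound is $6-1-1-1-0=3$.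
\end{example}

The example shows what has to be proved in general: periodic cycles of one level are independent, returns between long runs give further independent cycles, and a class is present at no fewer levels than it has squares.

\section{Independence of periodic cycles}\label{sec:indep}

Periodic cycles of the same level may share edges. At level $4$,
\[
F_5((aab)^\omega)=\{aabaa,\,abaab,\,baaba\},\qquad F_5((aaab)^\omega)=\{aaaba,\,aabaa,\,abaaa,\,baaab\}
\]
have $aabaa$ in common. So independence is not a matter of disjoint supports. We order words of equal length lexicographically, with $a<b$, and attach to each cycle its smallest edge. In the example the smallest edge $aabaa$ of the first cycle lies on the second cycle, but the smallest edge $aaaba$ of the second is smaller still. This triangular pattern gives independence as soon as different cycles have different smallest edges. To see that they do, we need one property of smallest conjugates. A \emph{border} of a word $u$ is a nonempty word $x\neq u$ that is both a prefix and a suffix of $u$.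

\begin{lemma}\label{lem:lyndon}
A primitive word $u$ that is smallest in its conjugacy class has no border.
\end{lemma}

\begin{proof}
Suppose $u=xy=zx$ with $x,y,z$ nonempty, so $|y|=|z|$. The words $yx$ and $xz$ are conjugates of $u$, different from $u$ by (P2), hence larger than $u$. From $zx=u<yx$ we get $z<y$, and from $xy=u<xz$ we get $y<z$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:indep}
For each level $\ell$, the vectors $\chi_u$ of the classes $[u]$ present at level $\ell$ are linearly independent.
\end{lemma}

\begin{proof}
Represent each class by its smallest element $u$, and let $e_u$ be the prefix of length $\ell+1$ of $u^\omega$. The elements of $F_{\ell+1}(u^\omega)$ have as prefixes of length $|u|$ the distinct conjugates of $u$, and these prefixes decide their order. So $e_u$ is the smallest element of $F_{\ell+1}(u^\omega)$.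

We claim that $e_u=e_v$ implies $u=v$. If $|u|=|v|$, both words are the prefix of that length of $e_u$. Suppose $|u|<|v|$. Since $|v|\le\ell$, the word $v$ is a prefix of $e_v=e_u$, hence of $u^\omega$. In $u^\omega$, positions $0$ and $|u|$ carry the same factor of length $|v|-|u|\geq 1$, and these two occurrences are a prefix and a suffix of $v$. So $v$ has a border, contrary to Lemma~\ref{lem:lyndon}.

Suppose $\sum_v c_v\chi_v=0$ with not all $c_v$ zero. Among the classes with nonzero coefficient choose $[u]$ with $e_u$ smallest. Let $c_v\ne0$ and $e_u\in F_{\ell+1}(v^\omega)$. Then $e_v\le e_u$, so $e_v=e_u$ by the choice of $u$, and $v=u$ by the claim. Hence the coefficient of the edge $e_u$ in the sum is $c_u\neq0$, a contradiction.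
\end{proof}

Some bound on the period in terms of the level is needed here. In $\Gamma_1$ the closed walks traced by $a^\omega$, $(ab)^\omega$ and $(aab)^\omega$ have edge sums $aa$, $ab+ba$ and $aa+ab+ba$, which are dependent.

Let $\sigma_\ell$ be the number of classes present at level $\ell$. Lemma~\ref{lem:indep} and \eqref{eq:budget} give $\sum_\ell\sigma_\ell\le n-2$. To improve this we generalize the dashed cycle of Figure~\ref{fig:example}. If two runs of $x$ have length at least $\ell$, the walk of $w$ leaves the vertex $x^\ell$ and comes back to it, and the edge by which it leaves is forbidden to periodic cycles.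

\begin{lemma}\label{lem:extra}
If $1\le\ell\le\max(M_2,R_2)$, then $\ell\le n-1$ and $\sigma_\ell\le\dim Z_\ell-1$. Consequently
\[
\sum_{\ell=1}^{n-1}\sigma_\ell\le n-2-\max(M_2,R_2).
\]
\end{lemma}

\begin{proof}
For such $\ell$ there is a letter $x$ with two different runs of length at least $\ell$; let $y$ be the other letter. A letter $y$ lies between the two runs, so $\ell\le n-1$. Let $i$ be the last position of $w$ at which $x^\ell$ occurs inside the earlier run, and let $j>i$ be the first position at which it occurs inside the later run. The part of the walk of $w$ in $\Gamma_\ell$ from position $i$ to position $j$ starts and ends at the vertex $x^\ell$, so the sum $z$ of its edges lies in $Z_\ell$. The occurrence at position $i$ ends the earlier run, so the first edge is $x^\ell y$, and $z$ has a positive coefficient on $x^\ell y$.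

Let $[v]$ be present at level $\ell$ and suppose $x^\ell y\in F_{\ell+1}(v^\omega)$. The prefix of length $|v|$ of this edge is a conjugate of $v$, and since $|v|\le\ell$ it is a power of $x$. Then $y$ does not occur in $v^\omega$, a contradiction. So every periodic cycle $\chi_v$ of level $\ell$ has coefficient $0$ on $x^\ell y$, and $z$ is not in their span. With Lemma~\ref{lem:indep} this gives $\sigma_\ell+1\le\dim Z_\ell$. For all other levels $\sigma_\ell\le\dim Z_\ell$. Now sum over $\ell$ and use \eqref{eq:budget}.
\end{proof}

This proof uses the condition $p\le\ell$ in the definition of presence at full strength: the word $v=x^\ell y$ of length $\ell+1$ has $x^\ell y$ as a factor of $v^\omega$.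

\section{From squares to levels}\label{sec:levels}

For a class $[u]$ of primitive words let $K_u$ be the number of levels at which $[u]$ is present, and let $N_u$ be the number of distinct factors of $w$ of the form $v^{2j}$ with $v\in[u]$ and $j\ge1$. By (P1), every square is $v^{2j}$ for exactly one primitive $v$ and one $j\geq1$. Hence
\begin{equation}\label{eq:sums}
\#\mathrm{Sq}(w)=\sum_{[u]}N_u,\qquad\sum_{[u]}K_u=\sum_{\ell=1}^{n-1}\sigma_\ell ,
\end{equation}
where the second identity counts pairs (class, level) in two ways; only finitely many terms are nonzero. It remains to compare $N_u$ with $K_u$, class by class.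

One square $uu$ gives presence at level $p=|u|$. If $t$ conjugates of $u$ have their squares in $w$, we want presence at the $t$ levels $p,\dots,p+t-1$. When the $t$ squares overlap in one periodic factor of length $2p+t-1$, that factor contains everything we need. The difficulty is that they may occur far apart in $w$ and need not start at consecutive positions of $u^\omega$. A pigeonhole argument on $\mathbb Z/p$ handles this: each square covers an interval of $p-t+1$ starting positions, which is longer than any gap between the $t$ available squares.

\begin{lemma}\label{lem:levels}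
Let $u$ be primitive of length $p$.
\begin{enumerate}
\item[(a)] $N_u\le K_u$.
\item[(b)] If $v^3$ is a factor of $w$ for some $v\in[u]$, then $N_u+1\le K_u$.
\item[(c)] If $u$ is a letter whose longest run in $w$ has length $X\ge1$, then $K_u-N_u=\lceil X/2\rceil-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $[u]$ is present at level $\ell$ and $p\le\ell'\le\ell$, then it is present at level $\ell'$, because each element of $F_{\ell'+1}(u^\omega)$ is a prefix of an element of $F_{\ell+1}(u^\omega)$. So presence at level $\ell$ implies $K_u\ge\ell-p+1$.

(a) We may assume $N_u\ge1$. Let $J\ge1$ be maximal such that $v^{2J}$ is a factor of $w$ for some $v\in[u]$. Let $T=\{i\in\mathbb Z/p:\ u_i^{2J}\text{ is a factor of }w\}$ and $t=|T|$, so $1\le t\le p$. Each exponent $2j$ with $j<J$ contributes at most $p$ squares, and the exponent $2J$ contributes $t$, so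
\[
N_u\le(J-1)p+t .
\]
Define $\ell$ by $\ell+1=(2J-1)p+t$. Then $\ell\ge p$ since $t\ge1$, and $\ell+1\le2Jp\le n$ since $t\le p$. For $j\in T$, the word $u_j^{2J}$ is the factor of length $2Jp$ of $u^\omega$ at position $j$. It contains the factors of length $\ell+1$ at positions $j,j+1,\dots,j+2Jp-(\ell+1)$, and $2Jp-(\ell+1)=p-t$. Let $i\in\mathbb Z/p$ be arbitrary. The $p-t+1\le p$ residues $i-(p-t),\dots,i$ are distinct, and only $p-t$ residues lie outside $T$, so one of them, say $j$, lies in $T$. Then $i\in\{j,\dots,j+p-t\}$, and the factor of length $\ell+1$ of $u^\omega$ at position $i$ occurs in $u_j^{2J}$, hence in $w$. Thus $[u]$ is present at level $\ell$, so $K_u\ge\ell-p+1=(2J-2)p+t$ and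
\begin{equation}\label{eq:gap}
K_u-N_u\ge(J-1)p\ge0 .
\end{equation}

(b) Since $v^2$ is a factor of $w$, the number $J$ is defined. If $J\ge2$, then \eqref{eq:gap} gives $K_u-N_u\ge p\ge1$. If $J=1$, then $N_u\le p$. The word $v^3$ has length $3p$, so it contains the factors of length $2p+1$ of $u^\omega$ at $p$ consecutive positions, that is, all of them. Also $2p\le3p-1\le n-1$. So $[u]$ is present at level $2p$, and $K_u\ge p+1\ge N_u+1$.

(c) The class of the letter $u$ is present at level $\ell\ge1$ exactly when $u^{\ell+1}$ is a factor of $w$, that is, when $\ell\le X-1$. So $K_u=X-1$, while $N_u=\lfloor X/2\rfloor$, and $X-\lfloor X/2\rfloor=\lceil X/2\rceil$.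
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:runs}]
By \eqref{eq:sums} and Lemma~\ref{lem:extra},
\[
\#\mathrm{Sq}(w)=\sum_{[u]}K_u-\sum_{[u]}(K_u-N_u)\le n-2-\max(M_2,R_2)-\sum_{[u]}(K_u-N_u).
\]
All terms of the last sum are nonnegative by Lemma~\ref{lem:levels}(a). Both letters occur, so by part (c) the classes $[a]$ and $[b]$ contribute $\lceil M/2\rceil-1$ and $\lceil R/2\rceil-1$. If $\varepsilon(w)=1$, a class of length at least $2$, hence different from $[a]$ and $[b]$, contributes at least $1$ by part (b). So the last sum is at least $\lceil M/2\rceil+\lceil R/2\rceil-2+\varepsilon(w)$.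
\end{proof}

\section{The inequality}\label{sec:ineq}

Let $k\ge2$, let $w$ be as in \eqref{eq:form}, and let $D=n-\#\mathrm{Sq}(w)$. Inequality \eqref{eq:conj} is equivalent to $(2k+2)D-3n\ge0$, and equality corresponds to equality. Let $M=\max_ir_i$.

If $M=0$, then $w=b^k$ and
\begin{equation}\label{eq:unary}
\#\mathrm{Sq}(w)=\Big\lfloor\frac k2\Big\rfloor\le\frac k2\le\frac{2k-1}{2k+2}\,k,
\end{equation}
because $k+1\le2k-1$. Both inequalities are equalities exactly when $k=2$.

From now on $M\ge1$, so both letters occur. Fix an index $s$ with $r_s=M$ and let $m=\max_{i\ne s}r_i$. The nonzero $r_i$ are the lengths of the runs of $a$, so $M$ and $m$ are the numbers $M$ and $M_2$ of Theorem~\ref{thm:runs}. Three parameters describe how $w$ differs from a word with equal, even exponents: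
\[
d=M-m\ge0,\qquad h=\sum_{i\ne s}(m-r_i)\ge0,\qquad \eta=\begin{cases}1&\text{if $M$ is odd,}\\0&\text{if $M$ is even.}\end{cases}
\]

\begin{lemma}\label{lem:master}
If $M\ge1$, then $(2k+2)D-3n\ge\Phi$, where
\[
\Phi=(k-2)(d-1)+3h+(k+1)\bigl(\eta+2\varepsilon(w)\bigr).
\]
\end{lemma}

\begin{proof}
In Theorem~\ref{thm:runs} use $\lceil R/2\rceil\ge1$, $\max(M_2,R_2)\ge m$ and $\lceil M/2\rceil=(m+d+\eta)/2$. This gives $2D\ge3m+d+2+\eta+2\varepsilon(w)$. The length is $n=k+(m+d)+km-h=(k+1)(m+1)+(d-1)-h$. Therefore
\[
(2k+2)D-3n\ge(k+1)\bigl(d-1+\eta+2\varepsilon(w)\bigr)-3(d-1)+3h=\Phi.\qedhere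
\]
\end{proof}

The only term of $\Phi$ that can be negative is $(k-2)(d-1)$. Here the hypothesis $k\ge2$ enters: it makes the term nonnegative when $d\ge1$. For $k=1$ the term is $-(d-1)$, and indeed $a^{n-1}b$ has $\lfloor(n-1)/2\rfloor$ squares, about twice $n/4$. For $k\ge2$ the term is negative only if $d=0$ and $k\ge3$, and then it equals $-(k-2)$. The word $(a^Mb)^ka^M$ with $M$ even has $d=h=\eta=0$, so for it only $\varepsilon(w)$ can compensate; this is why Theorem~\ref{thm:runs} carries that term. In general, either many exponents fall short of $M$, and $h$ is large, or three consecutive exponents agree, and there is a cube.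

\begin{lemma}\label{lem:cube}
If $k\ge3$ and $r_i=r_{i+1}=r_{i+2}=r\ge1$ for some $i$, then $\varepsilon(w)=1$.
\end{lemma}

\begin{proof}
If $i>0$, a letter $b$ precedes $a^{r_i}$, and $w$ contains $(ba^r)^3$. If $i=0$, then $i+2<k$, a letter $b$ follows $a^{r_{i+2}}$, and $w$ contains $(a^rb)^3$. The words $ba^r$ and $a^rb$ have length at least $2$, and they are primitive because they contain a single $b$.
\end{proof}

\begin{lemma}\label{lem:phi}
Let $M\ge1$. Then $\Phi\ge0$. If $\Phi=0$, then $(k-2)(d-1)=0$ and $h=\eta=\varepsilon(w)=0$.
\end{lemma}

\begin{proof}
If $d\ge1$ or $k=2$, all terms of $\Phi$ are nonnegative and both assertions follow. Let $d=0$ and $k\ge3$; we show $\Phi>0$. If $\varepsilon(w)=1$, then $\Phi\ge-(k-2)+2(k+1)>0$. Let $\varepsilon(w)=0$, and let $h'$ be the number of indices with $r_i<M$. Since $m=M$, each of them contributes at least $1$ to $h$, so $h'\le h$. These $h'$ indices cut the other $k+1-h'$ indices into at most $h'+1$ blocks of consecutive indices with $r_i=M$, and by Lemma~\ref{lem:cube} each block has at most two elements. Hence $k+1-h'\le2(h'+1)$, that is, $3h'\ge k-1$, and $\Phi\ge-(k-2)+3h\ge1$.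
\end{proof}

Inequality \eqref{eq:unary} and Lemmas \ref{lem:master} and \ref{lem:phi} prove \eqref{eq:conj} for every $k\ge2$ and every $n$. No relation between $k$ and $n$ was used.

\section{The cases of equality}\label{sec:eq}

We finish the proof of Theorem~\ref{thm:main}. Reversal maps squares to squares, so $w$ and its reversal have the same number of squares.

\subsection*{The family attains the bound}
Let $w=a^Mba^mba^m$ with $M\ge m\ge0$ and $M$ even. Then $k=2$, $n=M+2m+2$, and the bound is $n/2=\frac M2+m+1$. By Lemma~\ref{lem:few} there are $M/2$ squares without $b$, and the squares with two $b$'s correspond to the pairs $(i,j)$ with $i+j=m$, $i\le M$, $j\le m$. All $m+1$ pairs with $i+j=m$ qualify. The total is $\frac M2+m+1$.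

\subsection*{No other word attains it}
Suppose that equality holds in \eqref{eq:conj}. If $M=0$, then $w=bb$ by \eqref{eq:unary}, which is the member of the family with $M=m=0$. Let $M\ge1$. By Lemmas \ref{lem:master} and \ref{lem:phi} we have $\Phi=0$. So $r_i=m$ for all $i\ne s$, $M$ is even, $\varepsilon(w)=0$, and $k=2$ or $d=1$. These conditions leave three kinds of words outside the family, each with the longest run in the interior, and we exclude them by counting. The loss comes from the squares $a^iba^Mba^j$ with $i+j=M$: the neighboring runs force $i,j\le m<M$, and the number of such pairs is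
\begin{equation}\label{eq:pairs}
\max(0,\,2m-M+1)\le m,\qquad\text{with equality if } M=m+1 .
\end{equation}

\emph{The case $k=2$.} If $d=0$ or $s\in\{0,2\}$, then $w$ or its reversal is $a^Mba^mba^m$ with $M$ even, a member of the family. Otherwise $w=a^mba^Mba^m$ with $M>m$. By Lemma~\ref{lem:few} and \eqref{eq:pairs}, $\#\mathrm{Sq}(w)\le\frac M2+m<\frac M2+m+1=\frac n2$, so equality fails.

\emph{The case $k\ge3$.} Now $d=1$, so $M=m+1$; since $M$ is even, $m$ is odd and $m\ge1$. The $s$ exponents before $r_s$ and the $k-s$ exponents after it all equal $m$. As $\varepsilon(w)=0$, Lemma~\ref{lem:cube} gives $s\le2$ and $k-s\le2$. So $k=3$ with $s\in\{1,2\}$, or $k=4$ with $s=2$. In both cases there are $\frac{m+1}2$ squares without $b$. The squares $a^iba^{i+j}ba^j$ have $i+j\in\{m,M\}$; there are at most $m+1$ with $i+j=m$ and, by \eqref{eq:pairs}, exactly $m$ with $i+j=M$. Together these are at most $\frac{m+1}2+2m+1=\frac52(m+1)-1$ squares with at most two $b$'s.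

Let $k=3$. Then $n=3+3m+M=4(m+1)$, and the bound is $\frac58n=\frac52(m+1)$. Every square has zero or two $b$'s by Lemma~\ref{lem:few}(a), so $\#\mathrm{Sq}(w)\le\frac52(m+1)-1$, and equality fails.

Let $k=4$, so $w=a^mba^mba^Mba^mba^m$. Then $n=4+4m+M=5(m+1)$, and the bound is $\frac7{10}n=\frac72(m+1)$. A square with four $b$'s is $uu$ with $u=a^iba^rba^j$, that is, $a^iba^rba^{i+j}ba^rba^j$. It uses all four $b$'s of $w$, so $r=m$, $i+j=M$ and $i,j\le m$. By \eqref{eq:pairs} there are $m$ such squares. Hence $\#\mathrm{Sq}(w)\le\frac52(m+1)-1+m=\frac72(m+1)-2$, and equality fails.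

Thus equality holds exactly for the stated family, and Theorem~\ref{thm:main} is proved. \qed

\begin{thebibliography}{9}

\bibitem{BL}
Brlek and Li, \emph{On the number of squares in a finite word}.

\bibitem{conj}
\emph{A Stronger Square Conjecture on Binary Words},
\texttt{https://\allowbreak trevcan.duckdns.org/\allowbreak files/\allowbreak trevor/\allowbreak papers/\allowbreak emintham-Papers/\allowbreak Jonoska\%2C\allowbreak Manea\%2C\allowbreak Seki-\%20A\%20\allowbreak Stronger\%20\allowbreak Conjecture\%20\allowbreak on\%20\allowbreak Binary\%20\allowbreak Words.pdf}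

\end{thebibliography}
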